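\title{Randomized Global Greedy for carpooling has logarithmic unfairness on the star}

\begin{abstract}
In the online carpool problem, edges of a graph arrive one at a time and an algorithm must decide which endpoint drives. Randomized Global Greedy lets the person drive whose number of drives minus number of rides is smaller, and breaks ties by a fair coin. We prove that on every graph with $N$ vertices, and for every event sequence fixed in advance, the expected maximum of these differences in absolute value is at most $2.39\ln N+\ln 2$. On the star $K_{1,n}$ this gives $5\ln n$, and we construct sequences on the star that force $c'\ln n$. The upper bound couples $N+1$ copies of the process that differ by moving tokens; the fluctuations at a vertex are paid for by the entropy of the label of the token that ends there.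
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a finite graph with vertex set $V$. The vertices are people. Each day an \emph{event} arrives: an edge $\{u,u'\}$ of $G$, meaning that $u$ and $u'$ travel together. An online algorithm must decide at once which of the two drives, knowing only the previous events, its own previous decisions and the current event. The \emph{balance} $b_t(v)$ of a person $v$ after $t$ events is the number of times $v$ has driven minus the number of times $v$ has been a passenger; thus $b_0=0$, and $b_t(v)$ is twice the deviation of the number of drives of $v$ from half the number of trips of $v$. The \emph{unfairness} of a run of $T$ events is $\max_v|b_T(v)|$.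

An \emph{oblivious} adversary knows the algorithm but not its coin tosses, so it fixes a finite event sequence in advance; an \emph{adaptive} adversary chooses each event after seeing the earlier decisions. We study the expected unfairness, against an oblivious adversary, of \emph{Randomized Global Greedy} (RGG): when $\{u,u'\}$ arrives, the person with the smaller balance drives, and if the balances are equal the driver is chosen uniformly at random, independently of all other choices.

Let $K_{1,n}$ be the star with center $c$ and $n$ leaves. Three lower bounds are known.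
\begin{enumerate}
\item[(i)] On the star, every randomized algorithm has unfairness at least $n/4$ against an adaptive adversary.
\item[(ii)] On the star, an oblivious sequence forces expected unfairness $\Omega(\sqrt n)$ for a particular algorithm, the Star Algorithm.
\item[(iii)] On the clique with $n$ vertices, an oblivious sequence forces expected unfairness $\Omega(\log n)$ for RGG.
\end{enumerate}
The question, posed in \cite{carpool}, is whether there is a constant $C$ such that for every $n\ge2$ and every finite event sequence on $K_{1,n}$ the expected unfairness of RGG is at most $C\log n$. The answer is yes, and the proof works on every graph. Throughout, $\ln$ is the natural logarithm.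

\begin{theorem}\label{thm:upper}
Let $G$ be a graph on $N\ge2$ vertices, fix a sequence of $T$ events, and run RGG. Put $I(\lambda)=\int_0^\lambda(\sinh s/s)^2\,ds$.
\begin{enumerate}
\item[(a)] For every vertex $v$ and every $\lambda>0$, $\ \ln\mathbb{E}\,e^{\lambda b_T(v)}\le\lambda I(\lambda)\ln N$.
\item[(b)] For every $\lambda>0$, $\ \mathbb{E}\max_v|b_T(v)|\le\lambda^{-1}\ln(2N)+I(\lambda)\ln N$. In particular,
\[ \mathbb{E}\max_v|b_T(v)|\le 2.39\ln N+\ln2 . \]
\item[(c)] For every vertex $v$, $\ \operatorname{Var}b_T(v)\le2\ln N$, and $\mathbb{P}(|b_T(v)|\ge K\ln N)\le2N^{1.39-K}$ for all $K>0$.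
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:star}
For every $n\ge2$ and every finite event sequence on $K_{1,n}$, the expected unfairness of RGG is at most $5\ln n$.
\end{corollary}

\begin{proof}
Here $N=n+1$, and it suffices to show $2.39\ln(n+1)+\ln2\le5\ln n$. At $n=2$ the left side is less than $3.32$ and the right side exceeds $3.46$. The difference of the right and left sides has derivative $5/n-2.39/(n+1)>0$.
\end{proof}

The order of magnitude is optimal.

\begin{theorem}\label{thm:lower}
There is $c'>0$ such that for every $n\ge2$ some oblivious sequence on $K_{1,n}$ forces expected unfairness at least $c'\ln n$ for RGG. Hence the worst-case expected unfairness of RGG on the star is $\Theta(\log n)$.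
\end{theorem}

A graph of maximum degree $\Delta$ contains $K_{1,\Delta}$, and RGG run on events of this subgraph behaves as on $K_{1,\Delta}$. So on a graph with $N$ vertices and maximum degree $\Delta\ge2$ the worst-case expected unfairness lies between $c'\ln\Delta$ and $2.39\ln N+\ln2$. On the clique with $n$ vertices it is $\Theta(\log n)$, by Theorem~\ref{thm:upper} and (iii).

Sections~\ref{sec:tokens}--\ref{sec:exp} prove Theorem~\ref{thm:upper}, first for the variance, where the idea is most visible. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.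

\section{Ties, energy, and what to expect}\label{sec:dynamics}

Fix events $e_t=\{u_t,u'_t\}$, $1\le t\le T$, each with a fixed order of its endpoints, and attach to the positions $1,\dots,T$ independent uniform coins $\varepsilon_1,\dots,\varepsilon_T\in\{\pm1\}$. Let $\mathbf{e}_w$ be the unit vectors of $\mathbb{Z}^V$ and $\mathbf{1}=\sum_w\mathbf{e}_w$. For $b\in\mathbb{Z}^V$ and $\varepsilon\in\{\pm1\}$ put, with $u=u_t$ and $u'=u'_t$,
\[
F_t(b,\varepsilon)=\begin{cases}
b+(\mathbf{e}_u-\mathbf{e}_{u'}) & \text{if } b(u)<b(u'),\\
b-(\mathbf{e}_u-\mathbf{e}_{u'}) & \text{if } b(u)>b(u'),\\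
b+\varepsilon(\mathbf{e}_u-\mathbf{e}_{u'}) & \text{if } b(u)=b(u') \text{ (a \emph{tie})}.
\end{cases}
\]
Then $b_0=0$, $b_t=F_t(b_{t-1},\varepsilon_t)$ is RGG; a coin at a position without a tie is not used. The probability space is the finite set $\{\pm1\}^T$, and $\mathcal{F}_t$ denotes the $\sigma$-field generated by $\varepsilon_1,\dots,\varepsilon_t$. The map $F_t$ is defined on all of $\mathbb{Z}^V$, which lets us start the dynamics elsewhere. Three properties are read off from the definition.
\begin{enumerate}
\item[(P1)] \emph{Translation.} $F_t(b+m\mathbf{1},\varepsilon)=F_t(b,\varepsilon)+m\mathbf{1}$ for $m\in\mathbb{Z}$.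
\item[(P2)] \emph{Symmetry.} $F_t(-b,-\varepsilon)=-F_t(b,\varepsilon)$. Hence, started at $0$, the vectors $b_T$ and $-b_T$ have the same law.
\item[(P3)] \emph{Energy.} If $d=b(u)-b(u')$, the event changes $\sum_wb(w)^2$ by $2-2|d|$. If $|d|=1$, it swaps the two balances.
\end{enumerate}

On a single edge RGG alternates between $(0,0)$ and $\pm(1,-1)$, whereas an algorithm that tosses a coin every day lets the balance perform a random walk, of size $\sqrt T$. In general, the largest balance under RGG grows only when the driver holds the largest balance; since the driver holds the smaller of the two balances, the event is then a tie between two people at the top. The adversary has to name two such people without knowing how the earlier ties were resolved. If each further level is reached at the cost of a constant factor, in the number of people used or in the probability of success, then about $\log n$ levels are within reach, and this is the natural guess.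

The guess is not safe. The sequence may be arbitrarily long. The adversary knows the parity of every balance, since $b_t(v)$ has the parity of the number of events involving $v$; events between balances of different parity involve no coin, and Section~\ref{sec:lower} shows that they can rearrange unknown values in a controlled way. By (ii), randomization alone does not bring every algorithm down to $\log n$ on the star.

Nor does a potential function of the current state settle the matter. A bound on the expected one-step change of a function $\Phi(b)$ that holds for every state and every edge holds against an adaptive adversary as well, and there the logarithmic bound is false by (i). The proof has to use that the future events do not depend on the present coin. We therefore work with conditional expectations of the \emph{final} balance.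

\section{Tokens}\label{sec:tokens}

Fix a vertex $v$. How much can one coin influence $b_T(v)$? At a tie between $u$ and $u'$ in state $b$, the new state is $b+\mathbf{e}_u+\mathbf{e}_{u'}-2\mathbf{e}_w$, where $w$ is the passenger. So we have to understand how a perturbation $2\mathbf{e}_w$ of the state propagates. It neither spreads nor disappears; it moves along the edges like a token.

\begin{lemma}\label{lem:token}
For all $t$, $b\in\mathbb{Z}^V$, $w\in V$ and $\varepsilon\in\{\pm1\}$ there is $w'\in V$ with $F_t(b+2\mathbf{e}_w,\varepsilon)=F_t(b,\varepsilon)+2\mathbf{e}_{w'}$.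
\end{lemma}

\begin{proof}
Let $e_t=\{u,u'\}$ and $\mathbf{f}=\mathbf{e}_u-\mathbf{e}_{u'}$. If $w\notin e_t$, both states make the same move and $w'=w$. Let $w=u$ and $d=b(u)-b(u')$; in $b+2\mathbf{e}_u$ the difference is $d+2$.
\begin{itemize}
\item $d\ge1$ or $d\le-3$: the differences have the same sign, the moves agree, and $w'=u$.
\item $d=0$: the moves are $\varepsilon\mathbf{f}$ and $-\mathbf{f}$, and the images differ by $2\mathbf{e}_u-(1+\varepsilon)\mathbf{f}$, which is $2\mathbf{e}_{u'}$ for $\varepsilon=1$ and $2\mathbf{e}_u$ for $\varepsilon=-1$.
\item $d=-1$: the moves are $\mathbf{f}$ and $-\mathbf{f}$, and the images differ by $2\mathbf{e}_u-2\mathbf{f}=2\mathbf{e}_{u'}$.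
\item $d=-2$: the moves are $\mathbf{f}$ and $\varepsilon\mathbf{f}$, and the images differ by $2\mathbf{e}_u+(\varepsilon-1)\mathbf{f}$, which is $2\mathbf{e}_u$ for $\varepsilon=1$ and $2\mathbf{e}_{u'}$ for $\varepsilon=-1$.
\end{itemize}
Exchanging the names of $u$ and $u'$ and replacing $\varepsilon$ by $-\varepsilon$ leaves $F_t$ unchanged and turns the case $w=u'$ into the case $w=u$.
\end{proof}

The size $2$ matters: for the perturbation $\mathbf{e}_u$, with $d=0$ and $\varepsilon=1$, the images differ by $2\mathbf{e}_{u'}-\mathbf{e}_u$.

So a coin matters only insofar as a token reaches $v$ at time $T$. But there may be arbitrarily many ties, and we need a budget that does not grow with $T$. It comes from running $N$ tokens at once, one on each vertex. Order $V$ as $w_1(0),\dots,w_N(0)$, put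
\[ b^k_0=2\sum_{j\le k}\mathbf{e}_{w_j(0)}\qquad(0\le k\le N), \]
and let $b^k_t=F_t(b^k_{t-1},\varepsilon_t)$, with the same coins for all $k$. The copy $b^0$ is RGG. By Lemma~\ref{lem:token} and induction on $t$, there are $\mathcal{F}_t$-measurable vertices $w_k(t)$ with $b^k_t=b^{k-1}_t+2\mathbf{e}_{w_k(t)}$; we say that \emph{token $k$ sits at $w_k(t)$}. By (P1), $b^N_t=b^0_t+2\cdot\mathbf{1}$, so $\sum_k\mathbf{e}_{w_k(t)}=\mathbf{1}$: at every time, each vertex carries exactly one token. Let $\kappa$ be the label of the token at $v$ at time $T$. Then, with $[k]=\{1,\dots,k\}$,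
\begin{equation}\label{eq:kappa}
b^k_T(v)=b^0_T(v)+2\cdot\mathbf{1}\{\kappa\in[k]\}\qquad(0\le k\le N).
\end{equation}
The next lemma is the reason for using a chain of copies: whenever $b^0$ uses its coin, some other copy does not.

\begin{lemma}\label{lem:untied}
Suppose $b^0_{t-1}$ has a tie at $e_t$, and let $z$ be the smaller of the labels of the two tokens at the endpoints of $e_t$ at time $t-1$. Then $b^z_t$ does not depend on $\varepsilon_t$.
\end{lemma}

\begin{proof}
In $b^z_{t-1}=b^0_{t-1}+2\sum_{j\le z}\mathbf{e}_{w_j(t-1)}$ exactly one endpoint of $e_t$ is raised by $2$, so $b^z_{t-1}$ has no tie at $e_t$.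
\end{proof}

\begin{example}\label{ex:three}
Take $K_{1,2}$ with center $c$ and leaves $a,a'$, tokens $1,2,3$ starting at $c,a,a'$, and events $\{c,a\}$, $\{c,a'\}$. Let $\varepsilon=\varepsilon_1$, with $\varepsilon=1$ meaning that $c$ drives. In coordinates $(c,a,a')$:
\[
\begin{array}{c|ccc}
 & t=0 & t=1 & t=2\\ \hline
b^0 & (0,0,0) & (\varepsilon,-\varepsilon,0) & (0,-\varepsilon,\varepsilon)\\
b^1 & (2,0,0) & (1,1,0) & (0,1,1)\\
b^2 & (2,2,0) & (2+\varepsilon,2-\varepsilon,0) & (1+\varepsilon,2-\varepsilon,1)\\
b^3 & (2,2,2) & (2+\varepsilon,2-\varepsilon,2) & (2,2-\varepsilon,2+\varepsilon)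
\end{array}
\]
Watch $v=a'$. Subtracting consecutive rows in the last column gives $\kappa=3$ if $\varepsilon=1$ and $\kappa=1$ if $\varepsilon=-1$. At the tie, $z=1$, and the copy $b^1$ ignores the coin. By \eqref{eq:kappa}, $b^0_2(a')+2\cdot\mathbf{1}\{\kappa=1\}=b^1_2(a')=1$ for both values of $\varepsilon$. The coin can move the final balance of $a'$ only by moving the indicator $\mathbf{1}\{\kappa=1\}$ in the opposite direction, that is, only by revealing information about $\kappa$.
\end{example}

Since $\kappa$ takes $N$ values, all coins together reveal at most $\ln N$ nats of information about it. This is the budget.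

\section{Entropy and the variance}\label{sec:var}

For a probability vector $q$ on $[N]$ let $H(q)=-\sum_jq(j)\ln q(j)$ be its Shannon entropy, with $0\ln0=0$; it satisfies $0\le H(q)\le\ln N$. Let $h(x)=-x\ln x-(1-x)\ln(1-x)$ be the binary entropy, and $q(Z)=\sum_{j\in Z}q(j)$. When a coin is revealed, the conditional law $q$ of $\kappa$ splits into two laws $q^\pm$ whose average is $q$. We use one fact: the entropy drops on average, at least by as much as the entropy of the coarser variable $\mathbf{1}\{\kappa\in Z\}$.

\begin{lemma}\label{lem:entropy}
Let $q^+,q^-$ be probability vectors on $[N]$, let $\pi^\pm\ge0$ with $\pi^++\pi^-=1$, let $q=\pi^+q^++\pi^-q^-$, and let $Z\subseteq[N]$. Then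
\[ H(q)-\sum_\pm\pi^\pm H(q^\pm)\ \ge\ h(q(Z))-\sum_\pm\pi^\pm h(q^\pm(Z)). \]
In particular $(Z=\emptyset)$ the left side is nonnegative.
\end{lemma}

\begin{proof}
For a vector $y\ge0$ with coordinate sum $|y|$ let $g(y)=-\sum_jy_j\ln(y_j/|y|)$, and $g(0)=0$. For a positive probability vector $\rho$, the inequality $\ln s\le s-1$ gives $\sum_{y_j>0}y_j\ln(\rho_j|y|/y_j)\le0$, that is, $g(y)\le-\sum_jy_j\ln\rho_j$, and the right side tends to $g(y)$ as $\rho\to y/|y|$. So $g$ is an infimum of linear functions, hence concave. Expanding the logarithms gives $H(q)-h(q(Z))=g(q|_Z)+g(q|_{[N]\setminus Z})$; this is the conditional entropy of $\kappa$ given $\mathbf{1}\{\kappa\in Z\}$. It is a concave function of $q$, which is the claim.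
\end{proof}

\begin{proposition}\label{prop:var}
$\operatorname{Var}b_T(v)\le2\ln N$.
\end{proposition}

\begin{proof}
For $b\in\mathbb{Z}^V$ let $f_t(b)$ be the expected balance of $v$ at time $T$ when the events $e_{t+1},\dots,e_T$ are applied to the state $b$. Since the events are fixed in advance, $\mathbb{E}[b^k_T(v)\mid\mathcal{F}_t]=f_t(b^k_t)$ for every $k$, with the same function $f_t$. Let $M_t=f_t(b^0_t)$ and $p_t(j)=\mathbb{P}(\kappa=j\mid\mathcal{F}_t)$; both are martingales. By \eqref{eq:kappa},
\[ f_t(b^k_t)=M_t+2p_t([k]). \]
We claim that
\begin{equation}\label{eq:varstep}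
\mathbb{E}[(M_t-M_{t-1})^2\mid\mathcal{F}_{t-1}]\le2\bigl(H(p_{t-1})-\mathbb{E}[H(p_t)\mid\mathcal{F}_{t-1}]\bigr).
\end{equation}
Fix $\varepsilon_1,\dots,\varepsilon_{t-1}$, and let the superscripts $\pm$ denote values for $\varepsilon_t=\pm1$; thus $M_{t-1}=\frac12(M^++M^-)$ and $p_{t-1}=\frac12(p^++p^-)$. If $b^0_{t-1}$ has no tie at $e_t$, then $M^+=M^-$, the left side is $0$, and the right side is nonnegative by Lemma~\ref{lem:entropy}. If it has a tie, let $z$ be as in Lemma~\ref{lem:untied} and $x^\pm=p^\pm([z])$. Then $f_t(b^z_t)$ does not depend on $\varepsilon_t$, so $M^++2x^+=M^-+2x^-$, and the left side is $\frac14(M^+-M^-)^2=(x^+-x^-)^2$. Since $h''(x)=-1/(x(1-x))\le-4$, the function $h(x)+2x^2$ is concave on $[0,1]$, so with $\bar x=\frac12(x^++x^-)$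
\[ h(\bar x)-\tfrac12\bigl(h(x^+)+h(x^-)\bigr)\ \ge\ (x^+)^2+(x^-)^2-2\bar x^2=\tfrac12(x^+-x^-)^2 . \]
Lemma~\ref{lem:entropy} with $Z=[z]$ gives \eqref{eq:varstep}. Martingale increments are orthogonal and $M_T=b_T(v)$, so taking expectations and summing over $t$ yields $\operatorname{Var}b_T(v)\le2\bigl(H(p_0)-\mathbb{E}H(p_T)\bigr)\le2\ln N$.
\end{proof}

In Example~\ref{ex:three}, $x^+=0$, $x^-=1$, $p_0=(\frac12,0,\frac12)$, and \eqref{eq:varstep} for $t=1$ reads $1\le2\ln2$.

\section{Exponential moments}\label{sec:exp}

The variance does not control the maximum well: since $\mathbb{E}b_T(v)=0$ by (P2), it gives only $\mathbb{E}\max_v|b_T(v)|\le(\sum_v\mathbb{E}b_T(v)^2)^{1/2}\le\sqrt{2N\ln N}$. A union bound over $N$ vertices requires tails of order $1/N$ at height $O(\ln N)$, so we turn to $\Lambda(\lambda)=\ln\mathbb{E}e^{\lambda b_T(v)}$. The plan, known as the Herbst argument, is to bound $\lambda\Lambda'-\Lambda=\lambda^2(\Lambda/\lambda)'$ and integrate. This quantity suits us because it is an expectation under the measure tilted by $e^{\lambda b_T(v)}$, and it splits into one term per coin.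

Fix $v$ and $\lambda>0$, and put $\eta=e^{2\lambda}-1$. For $b\in\mathbb{Z}^V$ let $U_t(b)$ be the expectation of $e^{\lambda y}$, where $y$ is the balance of $v$ at time $T$ when $e_{t+1},\dots,e_T$ are applied to $b$. As before,
\begin{equation}\label{eq:markov}
\mathbb{E}[e^{\lambda b^k_T(v)}\mid\mathcal{F}_t]=U_t(b^k_t)\qquad(0\le k\le N).
\end{equation}
Write $U_t=U_t(b^0_t)$, so that $U_0=e^{\Lambda(\lambda)}$ and $U_T=e^{\lambda b_T(v)}$. Define the probability measure $\widetilde{\mathbb{P}}$ on $\{\pm1\}^T$ by $\widetilde{\mathbb{E}}\,Y=\mathbb{E}[U_TY]/U_0$. Its conditional expectations are given by Bayes' rule, $\widetilde{\mathbb{E}}[Y\mid\mathcal{F}_t]=\mathbb{E}[U_TY\mid\mathcal{F}_t]/U_t$. Differentiating $\Lambda$ gives $\Lambda'(\lambda)=\widetilde{\mathbb{E}}\,b_T(v)$, so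
\begin{equation}\label{eq:telescope}
\lambda\Lambda'(\lambda)-\Lambda(\lambda)=\widetilde{\mathbb{E}}\ln U_T-\ln U_0=\sum_{t=1}^T\widetilde{\mathbb{E}}[\ln U_t-\ln U_{t-1}].
\end{equation}
The entropy budget has to be kept under the same measure. Let $q_t(j)=\widetilde{\mathbb{P}}(\kappa=j\mid\mathcal{F}_t)$, a $\widetilde{\mathbb{P}}$-martingale of probability vectors. By \eqref{eq:kappa}, $e^{\lambda b^k_T(v)}=U_T(1+\eta\mathbf{1}\{\kappa\in[k]\})$, so \eqref{eq:markov} and Bayes' rule give
\begin{equation}\label{eq:Uk}
U_t(b^k_t)=U_t\bigl(1+\eta\,q_t([k])\bigr).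
\end{equation}

At a tie, \eqref{eq:Uk} for the untied copy expresses $q_t([z])$ as a function of $U_t$. The step inequality then becomes Jensen's inequality for a single function of $U$, which replaces $h(x)+2x^2$.

\begin{lemma}\label{lem:concave}
Let $D>0$, and for $U\in[D/(1+\eta),D]$ define $x(U)\in[0,1]$ by $U(1+\eta x(U))=D$. Then $\varphi(U)=U\ln U+\sinh^2\!\lambda\cdot U\,h(x(U))$ is concave on $[D/(1+\eta),D]$.
\end{lemma}

\begin{proof}
Put $\alpha=Ux(U)=(D-U)/\eta$ and $\beta=U-\alpha=((1+\eta)U-D)/\eta$. Both are nonnegative affine functions of $U$, with $\alpha'=-1/\eta$, $\beta'=(1+\eta)/\eta$, and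
\[ \Psi(U):=U\,h(\alpha/U)=U\ln U-\alpha\ln\alpha-\beta\ln\beta . \]
In the interior of the interval, using $\alpha+\beta=U$ and $\alpha'+\beta'=1$,
\[ \Psi''=\frac{(\alpha'+\beta')^2}{\alpha+\beta}-\frac{\alpha'^2}{\alpha}-\frac{\beta'^2}{\beta}=-\frac{(\alpha'\beta-\beta'\alpha)^2}{U\alpha\beta}. \]
Since $\beta+(1+\eta)\alpha=U+\eta\alpha=D$, we have $\alpha'\beta-\beta'\alpha=-D/\eta$. Hence
\[ \varphi''(U)=\frac1U\Bigl(1-\sinh^2\!\lambda\cdot\frac{D^2}{\eta^2\alpha\beta}\Bigr). \]
The numbers $\beta$ and $(1+\eta)\alpha$ have sum $D$, so their product is at most $D^2/4$, and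
\[ \frac{\eta^2\alpha\beta}{D^2}\le\frac{\eta^2}{4(1+\eta)}=\frac{(e^{2\lambda}-1)^2}{4e^{2\lambda}}=\sinh^2\lambda . \]
So $\varphi''\le0$ in the interior, and $\varphi$ is continuous up to the endpoints.
\end{proof}

\begin{lemma}\label{lem:step}
For $1\le t\le T$,
\[ \widetilde{\mathbb{E}}[\ln U_t-\ln U_{t-1}\mid\mathcal{F}_{t-1}]\le\sinh^2\!\lambda\,\bigl(H(q_{t-1})-\widetilde{\mathbb{E}}[H(q_t)\mid\mathcal{F}_{t-1}]\bigr). \]
\end{lemma}

\begin{proof}
Fix $\varepsilon_1,\dots,\varepsilon_{t-1}$ and let $U^\pm$, $q^\pm$ be the values of $U_t$, $q_t$ for $\varepsilon_t=\pm1$. Then $U_{t-1}=\frac12(U^++U^-)$; by Bayes' rule $\pi^\pm:=\widetilde{\mathbb{P}}(\varepsilon_t=\pm1\mid\mathcal{F}_{t-1})=U^\pm/(2U_{t-1})$; and $q_{t-1}=\pi^+q^++\pi^-q^-$.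

If $b^0_{t-1}$ has no tie at $e_t$, then $U^+=U^-=U_{t-1}$, the left side is $0$, and the right side is nonnegative by Lemma~\ref{lem:entropy}.

If it has a tie, let $z$ be as in Lemma~\ref{lem:untied}. Then $D=U_t(b^z_t)$ does not depend on $\varepsilon_t$, and therefore also equals $U_{t-1}(b^z_{t-1})$, which is the average of its two values. By \eqref{eq:Uk} at times $t$ and $t-1$,
\[ U^\pm\bigl(1+\eta\,q^\pm([z])\bigr)=D=U_{t-1}\bigl(1+\eta\,q_{t-1}([z])\bigr). \]
So $U^\pm$ and $U_{t-1}$ lie in $[D/(1+\eta),D]$, with $x(U^\pm)=q^\pm([z])$ and $x(U_{t-1})=q_{t-1}([z])$. Lemma~\ref{lem:concave} gives $\frac12\varphi(U^+)+\frac12\varphi(U^-)\le\varphi(U_{t-1})$. Dividing by $U_{t-1}$,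
\[ \sum_\pm\pi^\pm\ln U^\pm-\ln U_{t-1}\le\sinh^2\!\lambda\,\Bigl(h(q_{t-1}([z]))-\sum_\pm\pi^\pm h(q^\pm([z]))\Bigr), \]
and Lemma~\ref{lem:entropy} with $Z=[z]$ finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
(a) Taking expectations in Lemma~\ref{lem:step} and summing, \eqref{eq:telescope} gives
\[ \lambda\Lambda'(\lambda)-\Lambda(\lambda)\le\sinh^2\!\lambda\,\bigl(H(q_0)-\widetilde{\mathbb{E}}H(q_T)\bigr)\le\sinh^2\!\lambda\,\ln N, \]
that is, $(\Lambda(\lambda)/\lambda)'\le(\sinh\lambda/\lambda)^2\ln N$ for all $\lambda>0$. As $\lambda\to0$, $\Lambda(\lambda)/\lambda\to\Lambda'(0)=\mathbb{E}b_T(v)=0$ by (P2). Integration gives $\Lambda(\lambda)/\lambda\le I(\lambda)\ln N$.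

(b) By (P2), the bound (a) holds for $-b_T(v)$ too. By Jensen's inequality,
\[ e^{\lambda\mathbb{E}\max_v|b_T(v)|}\le\mathbb{E}\,e^{\lambda\max_v|b_T(v)|}\le\sum_v\mathbb{E}\bigl(e^{\lambda b_T(v)}+e^{-\lambda b_T(v)}\bigr)\le2N\,e^{\lambda I(\lambda)\ln N}, \]
and we take logarithms. The function $\sinh s/s$ has nonnegative Taylor coefficients, so it increases on $(0,\infty)$, and $I(1)\le\sinh^21=(e^2+e^{-2}-2)/4<1.39$. The choice $\lambda=1$ gives $2.39\ln N+\ln2$.

(c) The variance bound is Proposition~\ref{prop:var}. By Markov's inequality and (a) with $\lambda=1$, $\mathbb{P}(b_T(v)\ge K\ln N)\le N^{-K}\mathbb{E}e^{b_T(v)}\le N^{1.39-K}$, and by (P2) the same holds for $-b_T(v)$.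
\end{proof}

For small $\lambda$, part (a) reads $\Lambda(\lambda)\le(1+o(1))\lambda^2\ln N$; as $\Lambda(\lambda)=\frac12\lambda^2\operatorname{Var}b_T(v)+O(\lambda^3)$, it contains Proposition~\ref{prop:var}. In (b), the term $I(\lambda)\ln N$ comes from the entropy of $\kappa$ and the term $\lambda^{-1}\ln(2N)$ from the union bound.

\begin{remark}[The constant]
The coefficient $1/\lambda+I(\lambda)$ of $\ln N$ in (b) has derivative $(\sinh^2\lambda-1)/\lambda^2$, so it is smallest at $\sinh\lambda=1$, $\lambda=\ln(1+\sqrt2)=0.8813\ldots$ Integrating $(\sinh s/s)^2=(\cosh 2s-1)/(2s^2)$ term by term gives $I(\lambda)=\lambda+\lambda^3/9+2\lambda^5/225+\lambda^7/2205+\cdots$, and the coefficient is less than $1.135+0.882+0.0763+0.0048+0.0005<2.1$.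
\end{remark}

\begin{remark}[The hypotheses]
The graph plays no role beyond its number of vertices. Obliviousness is used in \eqref{eq:markov}: against an adaptive adversary the later events may depend on $\varepsilon_t$ even though $b^z_t$ does not, the common value $D$ is lost, and the theorem fails on the star by (i). The fairness of the coin enters Lemma~\ref{lem:step} only through the weights $\frac12,\frac12$ in Jensen's inequality, which could be replaced by others; its real use, together with the start at $0$, is (P2), which gives $\mathbb{E}b_T(v)=0$. With a deterministic tie-breaking rule the variance is $0$, but an oblivious adversary can simulate the algorithm, so (i) yields unfairness at least $n/4$ on the star.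
\end{remark}

\section{The lower bound on the star}\label{sec:lower}

On $K_{1,n}$, to \emph{request} a leaf $r$ means to issue the event $\{c,r\}$, and a \emph{word} is a finite sequence of requests. We order each event as $(c,r)$, so the coin $+1$ at a tie raises the center. Let $x=b(c)$. A person is \emph{odd} or \emph{even} according to the parity of the balance; a request flips the parities of the center and the leaf, so all parities along a word are determined by the word and the initial parities. A request is \emph{odd} if $x$ and the leaf have different parities. By (P3), an odd request uses no coin, swaps the two balances if they differ by $1$, and otherwise lowers the energy by at least $4$.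

The aim is to climb level by level: from the center and many leaves at a common balance $p$, produce the center and many leaves \emph{in known places} at balance $p+1$. By (P1) we may think of $p=0$. Two short words are the basic tools.

\emph{Cycle.} Let $x=b(s)=b(a)=b(a')=0$ for distinct leaves $s,a,a'$, and request $s,a,s,a'$. The first request is a tie with a coin $\varepsilon$, and the other three are swaps. In coordinates $(x,s,a,a')$,
\[ (0,0,0,0)\to(\varepsilon,-\varepsilon,0,0)\to(0,-\varepsilon,\varepsilon,0)\to(-\varepsilon,0,\varepsilon,0)\to(0,0,\varepsilon,-\varepsilon). \]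
A cycle deposits $\varepsilon$ at $a$ and $-\varepsilon$ at $a'$, and restores $x$ and $b(s)$.

\emph{Reduction.} Let $x$ be even and request two odd leaves $r_1,r_2$ in turn. Afterwards $x,r_1,r_2$ are even and $x+b(r_1)+b(r_2)$ is unchanged. The second request may be a tie; nothing below depends on its coin.

Guessing that $m$ given cycles all deposit $+1$ succeeds with probability $2^{-m}$, which is too small. The adversary uses a conservation law instead: $m$ leaves with balances $\pm1$ and sum $m$ are all at $+1$. So it suffices to create a large sum and then to reduce the number of odd leaves that carry it.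

\subsection{Moving a surplus to known leaves}

\begin{example}\label{ex:flat}
Let $x=0$ and let $r_1,r_2,r_3$ have balances $\pm1$ with sum $1$, the place of the $-1$ being unknown. Apply the word $r_1r_2\cdot r_3r_1r_1r_3\cdot r_3r_2r_2r_3$ and write states as $(x,r_1,r_2,r_3)$. If the $-1$ is at $r_1$ or $r_2$, the reduction $r_1r_2$ leads to $(0,0,0,1)$. If it is at $r_3$, the reduction leads to $(2,0,0,-1)$ or $(0,0,2,-1)$. Each of the blocks $r_3r_1r_1r_3$ and $r_3r_2r_2r_3$ fixes $(0,0,0,1)$, because it consists of four swaps that undo each other. The first block takes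
\[ (2,0,0,-1)\to(1,0,0,0)\to(0,1,0,0)\to(1,0,0,0)\to(0,0,0,1); \]
it fixes $(0,0,2,-1)$, on which the second block acts by
\[ (0,0,2,-1)\to(-1,0,2,0)\to(0,0,1,0)\to(1,0,0,0)\to(0,0,0,1). \]
In all cases the surplus ends at $r_3$.
\end{example}

In general, blocks of the form $r\,r'\,r'\,r$ lower the energy until the state is as flat as the parities permit, and the conserved sum then identifies the state.

\begin{lemma}[Flattening]\label{lem:flat}
Let $O$ and $E$ be disjoint nonempty sets of leaves, $A=O\cup E$, $m=|O|$, $Q=|E|+1$, and $L\ge1$ an integer. There is a word $\mathcal{W}(O,E,L)$ on $A$ with the following property. Suppose $x$ is even, the leaves of $O$ are odd, those of $E$ are even, all these balances have absolute value at most $L$, and $\sigma=x+\sum_{r\in A}b(r)$. Then all requests of the word are odd, it restores all parities and preserves $\sigma$, and at its end: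
\begin{enumerate}
\item[(a)] if $|\sigma|\le m$, then $x=0$, all leaves of $E$ are at $0$, and all leaves of $O$ are at $\pm1$;
\item[(b)] if $m\le\sigma\le m+2Q$, then all leaves of $O$ are at $+1$, and $x$ and all balances on $E$ lie in $\{0,2\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $(r,r')\in O\times E$ consider the block $r\,r'\,r'\,r$. An odd request exchanges the parities of the center and the leaf, so the parities of $(x,r,r')$ run through (even, odd, even), (odd, even, even), (even, even, odd), (odd, even, even), (even, odd, even): all four requests are odd and the parities are restored. If all four differences are $\pm1$, the balances run through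
\[ (y_0,y,y')\to(y,y_0,y')\to(y',y_0,y)\to(y,y_0,y')\to(y_0,y,y'), \]
so nothing changes, and $|y_0-y|=|y-y'|=1$. Otherwise the energy of $\{c\}\cup A$ strictly decreases. A \emph{pass} runs through the blocks of all pairs in a fixed order, and $\mathcal{W}(O,E,L)$ consists of $(|A|+1)L^2+1$ passes. The energy is a nonnegative integer, initially at most $(|A|+1)L^2$, and never increases, so in some pass it does not decrease. In that pass no block changes the state; the dynamics being deterministic, the same holds in all later passes. In the final state, therefore, each of the $m$ odd balances differs by exactly $1$ from each of the $Q$ even balances. There are two cases.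
\begin{enumerate}
\item[(I)] The odd balances are not all equal. An integer at distance $1$ from two distinct integers is their midpoint, so all even balances equal some $e$, the odd balances are $e\pm1$ with both signs occurring, and $\sigma=e(m+Q)+\delta$ with $|\delta|<m$.
\item[(II)] All odd balances equal some $o$. Then the even balances are $o\pm1$, and $\sigma=o(m+Q)+\delta$ with $|\delta|\le Q$.
\end{enumerate}

(a) Let $|\sigma|\le m$. In case (I), $|e|(m+Q)\le|\sigma|+|\delta|<2m$ and $e$ is even, so $e=0$. In case (II), $|o|(m+Q)\le|\sigma|+|\delta|\le m+Q$ and $o$ is odd, so $|o|=1$ and equality holds; this forces $\delta=-oQ$, so every even balance is $o-o=0$.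

(b) Let $m\le\sigma\le m+2Q$. Case (I) is impossible: $e=0$ gives $\sigma<m$, $e\ge2$ gives $\sigma>2(m+Q)-m=m+2Q$, and $e\le-2$ gives $\sigma<0$. In case (II), $o\ge3$ gives $\sigma\ge3m+2Q>m+2Q$ and $o\le-1$ gives $\sigma\le-m$. So $o=1$.
\end{proof}

\subsection{One level up}

After $M$ cycles the sum deposited on $M$ leaves is of order $\sqrt M$, so reducing and flattening at this point yields only about $\sqrt M$ leaves at $+1$ with constant probability, and repeated square roots exhaust $n$ leaves after about $\log\log n$ levels. To lose only a constant factor we accumulate $M^2$ coins, with sum of order $M$, on about $M$ leaves. Part (a) of Lemma~\ref{lem:flat} makes this possible: as long as the sum is at most $M$ in absolute value, a reduction and a flattening return two known leaves to $0$, ready for two more cycles. The opposite deposits go to a second set $A'$, which is recycled in the same way.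

\begin{lemma}[One level up]\label{lem:level}
There is $\gamma\in(0,1)$ with the following property. For each positive multiple $M$ of $4$ there are a word on $2M+5$ leaves, a set of $M/2-1$ of these leaves, and an event $\mathcal{G}$ with $\mathbb{P}(\mathcal{G})\ge\gamma$ that depends only on the coins attached to positions of the word, such that: if initially the center and the $2M+5$ leaves have a common balance $p$, then on $\mathcal{G}$ the center and the $M/2-1$ specified leaves have balance $p+1$ at the end.
\end{lemma}

\begin{proof}
By (P1) take $p=0$. The leaves are $s$ and two disjoint sets $A,A'$ of size $M+2$. In constructing the word, ``odd'' means requested an odd number of times so far in the word, so the choices below do not depend on the coins. Say that $\mathcal{C}(m,S)$ holds if $x=b(s)=0$; each of $A,A'$ has exactly $m$ odd leaves, all at $\pm1$, and its even leaves are at $0$; the sum over $A$ is $S$ and the sum over $A'$ is $-S$. If $\mathcal{C}(m,S)$ holds with $m<M+2$, a cycle with even leaves $a\in A$, $a'\in A'$ and coin $\varepsilon$ leads to $\mathcal{C}(m+1,S+\varepsilon)$.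

\emph{Part 1: accumulating.} Perform $M$ cycles. Then perform $(M^2-M)/2$ \emph{rounds}, each consisting of two cycles; a reduction on two leaves of $A$; the word $\mathcal{W}(O,E,2)$ for the odd and even leaves of $A$; a reduction on two leaves of $A'$; and the word $\mathcal{W}(O',E',2)$ for the odd and even leaves of $A'$. There are $M^2$ cycles in all. Let $S_i$ be the sum of the coins attached to the first requests of the first $i$ cycles, and
\[ \mathcal{G}=\{|S_i|\le M\text{ for all }i\le M^2,\ S_{M^2}\ge M/2\}. \]
The initial state satisfies $\mathcal{C}(0,0)$, so $\mathcal{C}(M,S_M)$ holds after $M$ cycles. Suppose that $\mathcal{G}$ occurs and a round starts in $\mathcal{C}(M,S_i)$. The two cycles lead to $\mathcal{C}(M+2,S)$ with $S=S_{i+2}$, $|S|\le M$. In the reduction on $A$, the first request is a swap, giving $x=\pm1$ and $b(r_1)=0$, and after the second $x$ and $b(r_2)$ lie in $\{0,\pm2\}$. Now $A$ has $M$ odd and $2$ even leaves, all balances are at most $2$ in absolute value, and $x+\sum_Ab=S$. By Lemma~\ref{lem:flat}(a), flattening leaves $x=0$, the even leaves of $A$ at $0$, the odd ones at $\pm1$,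 and the sum over $A$ equal to $S$. The set $A'$ has not been touched since the cycles and $x=0$ again, so the same argument applies to $A'$ with $-S$ in place of $S$. The round ends in $\mathcal{C}(M,S_{i+2})$. By induction, on $\mathcal{G}$ Part 1 ends in $\mathcal{C}(M,S)$ with $S=S_{M^2}\in[M/2,M]$.

\emph{Part 2: concentrating.} Perform $M/4$ reductions on $A$, each on two leaves that are odd at that time. Then $A$ has $M/2$ odd and $M/2+2$ even leaves, $x$ is even, and $x+\sum_Ab=S$. These $M/2$ requests change each balance by at most $M/2$, so all balances are at most $L=1+M/2$ in absolute value. Apply $\mathcal{W}(O,E,L)$ for the odd and even leaves of $A$. Here $m=M/2$, $Q=M/2+3$, and $m\le S\le M\le m+2Q$. By Lemma~\ref{lem:flat}(b), the $M/2$ odd leaves are at $+1$ and $x\in\{0,2\}$. Finally request one odd leaf. This is a swap, after which $x=1$ and the other $M/2-1$ odd leaves are at $1$.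

\emph{Probability.} The sequence $(S_i)$ is a simple random walk. For each $M$, $\mathbb{P}(\mathcal{G})>0$: the path that goes straight to $M$ and then alternates between $M-1$ and $M$ ends at $M$, since $M^2-M$ is even. It remains to bound $\mathbb{P}(\mathcal{G})$ from below as $M\to\infty$. A path with $S_{M^2}\in[M/2,M]$ outside $\mathcal{G}$ visits $M+1$ or $-(M+1)$. Changing the signs of all steps after the first visit to $M+1$ maps paths of the first kind injectively to paths ending at $2(M+1)-S_{M^2}\in[M+2,3M/2+2]$. The same operation at $-(M+1)$ maps paths of the second kind injectively to paths ending at $-2(M+1)-S_{M^2}\le-5M/2$. Hence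
\[ \mathbb{P}(\mathcal{G})\ge\mathbb{P}\bigl(\tfrac M2\le S_{M^2}\le M\bigr)-\mathbb{P}\bigl(M+2\le S_{M^2}\le\tfrac{3M}2+2\bigr)-\mathbb{P}\bigl(S_{M^2}\le-\tfrac{5M}2\bigr). \]
By the central limit theorem $S_{M^2}/M$ converges in law to the standard normal distribution, with density $\phi(y)=(2\pi)^{-1/2}e^{-y^2/2}$, so the right side tends to
\[ \int_0^{1/2}\bigl(\phi(1-y)-\phi(1+y)\bigr)\,dy-\int_{5/2}^\infty\phi(y)\,dy . \]
For $0\le y\le\frac12$ we have $\phi(1-y)-\phi(1+y)=2\phi(1)e^{-y^2/2}\sinh y\ge2y\,\phi(1)e^{-1/8}$, so the first integral is at least $\frac14(2\pi)^{-1/2}e^{-5/8}$. The second is at most $\int_{5/2}^\infty\frac25\,y\phi(y)\,dy=\frac25(2\pi)^{-1/2}e^{-25/8}$. The limit is positive because $e^{5/2}>8/5$. So $\inf_M\mathbb{P}(\mathcal{G})>0$, and we let $\gamma<1$ be a positive lower bound.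
\end{proof}

\subsection{Many levels and many trials}

\emph{Trials.} Let $k\ge1$ and $M_j=4\cdot8^{k-j}$ for $1\le j\le k$. Since $M_{j+1}\ge4$,
\[ M_j/2-1=4M_{j+1}-1\ge2M_{j+1}+5\qquad(1\le j<k), \]
so the leaves specified by Lemma~\ref{lem:level} for $M_j$ suffice to apply it for $M_{j+1}$. A \emph{trial} is the concatenation of the $k$ words for $M_1,\dots,M_k$, each on leaves specified by the previous one. It uses $2M_1+5=8^k+5\le2\cdot8^k$ leaves. Let $\mathcal{G}^*$ be the intersection of the $k$ events $\mathcal{G}$. They depend on disjoint sets of coins, so $\mathbb{P}(\mathcal{G}^*)\ge\gamma^k$. If the center and the leaves of the trial start at $0$, then on $\mathcal{G}^*$ the $j$th word starts from the common balance $j-1$, and the last one leaves $M_k/2-1=1$ specified leaf at balance $k$.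

A trial succeeds with probability only $\gamma^k$, so we repeat it about $\gamma^{-k}$ times on new leaves. The center is shared by all trials, and after a trial its balance is unknown. Theorem~\ref{thm:upper} says that it is $O(\ln n)$ with high probability, and then a short word brings it back to $0$.

\emph{Resets.} Call a leaf \emph{fresh} if it has never been requested; its balance is $0$. Given an integer $R\ge0$, a \emph{reset} requests $R'$ distinct fresh leaves, where $R'\in\{R,R+1\}$ has the parity of $x$, that is, of the number of events so far. Suppose $|x|\le R$. A request to a fresh leaf moves $x$ one step toward $0$ if $x\ne0$ and to $\pm1$ if $x=0$. So $x$ reaches $0$ after $|x|$ requests and then alternates between $\pm1$ and $0$; the number $R'-|x|$ of remaining requests is even, and the reset ends with $x=0$.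

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $N=n+1\ge3$, $R=\lceil6\ln N\rceil$, $\alpha=1/(2\ln(8/\gamma))$, $k=\lfloor\alpha\ln n\rfloor$ and $J=\lceil\gamma^{-k}\rceil\le2\gamma^{-k}$. Then $\gamma^{-k}\le(8/\gamma)^k\le\sqrt n$, so
\[ J(2\cdot8^k+R+1)\le4\sqrt n+2\sqrt n\,\bigl(6\ln(n+1)+2\bigr). \]
Choose $n_0\ge3$ such that for all $n\ge n_0$ the right side is at most $n$ and $k\ge1$.

Let $n\ge n_0$. Perform $J$ trials on disjoint blocks of fresh leaves, with a reset before each trial except the first; there are enough leaves by the choice of $n_0$. This sequence is fixed in advance. By Theorem~\ref{thm:upper}(c), applied to the initial segment of the sequence that ends just before a given reset, $\mathbb{P}(|x|\ge6\ln N)\le2N^{-4.61}\le N^{-3}$ at that time. There are fewer than $n$ resets, so with probability at least $1-nN^{-3}\ge1-N^{-2}\ge\frac89$ every trial starts with the center at $0$. The events $\mathcal{G}^*$ of the $J$ trials depend on disjoint sets of coins and on nothing else, so they are independent, and the probability that none occurs is at most $(1-\gamma^k)^J\le e^{-1}$. With probability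 at least $1-\frac19-e^{-1}>\frac12$, then, some trial leaves a leaf at balance $k$, and this leaf is never requested again. The expected unfairness is at least $k/2\ge\frac\alpha4\ln n$, because $\lfloor y\rfloor\ge y/2$ for $y\ge1$.

For $2\le n<n_0$ a single event forces unfairness $1\ge\ln n/\ln n_0$. So $c'=\min\{\alpha/4,\,1/\ln n_0\}$ works for all $n\ge2$, and Corollary~\ref{cor:star} gives the matching upper bound.
\end{proof}

\begin{thebibliography}{1}
\bibitem{carpool} \emph{Lower Bounds for Carpooling}, \texttt{https://www.cs.tau.ac.il/\~{}fiat/rotem\_msc\_thesis.pdf}.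
\end{thebibliography}
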